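\title{The Vanishing Order of $\eta$ on Strata of Holomorphic Differentials}

\begin{abstract}
The tautological ring of a stratum $P(\mu)$ of holomorphic differentials in genus $g$ is generated by a single class $\eta$. We prove the conjecture that $\eta^{\lfloor g/3\rfloor+1}=0$ on every stratum, and we show that $\eta^{\lfloor g/3\rfloor}\neq0$ on the principal stratum, so that the bound is attained in every genus. The vanishing comes from one Faber--Zagier relation on $\mathfrak M_g$, which pulls back to a number times $\eta^{\lfloor g/3\rfloor+1}$. We write this number as an integral of Airy functions and determine its sign. The argument applies equally to $k$-differentials whose zeros have order at least $k$. The nonvanishing follows from the stable cohomology of mapping class groups and a weight argument.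
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

We work over $\mathbb C$. Moduli spaces are Deligne--Mumford stacks, and Chow rings $A^*(\cdot)$ and cohomology groups have rational coefficients. Let $g\ge2$, let $\mathfrak M_{g,n}$ be the moduli space of smooth curves of genus $g$ with $n$ distinct marked points, and let $\mu=(\mu_1,\dots,\mu_n)$ be a partition of $2g-2$ into positive integers. The ordered stratum of holomorphic differentials is
\[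
P(\mu)=\Big\{(C,z_1,\dots,z_n)\ \Big|\ \sum_i\mu_iz_i\sim K_C\Big\}\subset\mathfrak M_{g,n};
\]
it is smooth. A point of $P(\mu)$ is a pointed curve that carries a holomorphic differential, unique up to scale, with a zero of order $\mu_i$ at $z_i$. Let $\pi:\mathfrak C\to P(\mu)$ be the universal curve, $\sigma_i$ its sections, $Z_i$ their images, and $\omega_\pi$ the relative dualizing sheaf. The line bundle $\mathcal L=\omega_\pi(-\sum_i\mu_iZ_i)$ is trivial on each fiber, so $\pi_*\mathcal L$ is a line bundle; its fiber at a point of $P(\mu)$ is the line spanned by the differential. The tautological classes are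
\[
\psi_i=c_1(\sigma_i^*\omega_\pi),\qquad \kappa_j=\pi_*\big(c_1(\omega_\pi)^{j+1}\big),\qquad \eta=c_1(\pi_*\mathcal L),
\]
and the tautological ring $R^*(P(\mu))$ is the subring of $A^*(P(\mu))$ that they generate. By a result of Chen, it is generated by $\eta$ alone: $\eta=(\mu_i+1)\psi_i$ for each $i$, and $\kappa_j=\sum_i((\mu_i+1)^{j+1}-1)\psi_i^j$. With $m_i=\mu_i+1$ this reads
\[
\kappa_j=p_j\,\eta^j,\qquad p_j=\sum_i\big(m_i-m_i^{-j}\big),
\]
and we recall the short proof in Lemma~\ref{lem:kappa}. Hence $R^*(P(\mu))=\mathbb Q[\eta]/(\eta^{e(\mu)})$, where $e(\mu)$ is the least exponent with $\eta^{e(\mu)}=0$, and the whole ring is encoded in the one integer $e(\mu)$. The conjecture recorded in \cite{CAAG} is that $e(\mu)\le\lfloor g/3\rfloor+1$. We prove it.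

\begin{theorem}\label{thm:main}
For all $g\ge2$ and all $\mu$ we have $e(\mu)\le\lfloor g/3\rfloor+1$.
\end{theorem}

The proof uses only the shape of the equation that defines the stratum, and it gives more.

\begin{theorem}\label{thm:general}
Let $\mathcal S$ be a smooth Deligne--Mumford stack of finite type and $\pi:\mathfrak C\to\mathcal S$ a smooth proper family of curves of genus $g\ge2$ with disjoint sections $\sigma_1,\dots,\sigma_n$, whose images are $Z_1,\dots,Z_n$. Let $k\ge1$ and $\mu_i\ge k$ be integers with $\sum_i\mu_i=k(2g-2)$, and let $N$ be a line bundle on $\mathcal S$ with $\omega_\pi^{\otimes k}\cong\pi^*N\otimes\mathcal O(\sum_i\mu_iZ_i)$. Then $c_1(N)^{\lfloor g/3\rfloor+1}=0$ in $A^*(\mathcal S)$.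
\end{theorem}

Theorem~\ref{thm:main} is the case $k=1$, $\mathcal S=P(\mu)$, $N=\pi_*\mathcal L$. The bound cannot be improved uniformly in $\mu$.

\begin{theorem}\label{thm:sharp}
For every $g\ge2$ we have $e(1^{2g-2})=\lfloor g/3\rfloor+1$.
\end{theorem}

\subsection{Why $\lfloor g/3\rfloor+1$}

Since $\kappa_j=p_j\eta^j$, a polynomial relation of degree $r$ among the $\kappa$ classes on $\mathfrak M_g$ pulls back to an equation $c\,\eta^r=0$ on $P(\mu)$, where $c$ is a rational number depending on $\mu$. If $c\ne0$, then $e(\mu)\le r$. On $\mathfrak M_g$ there is no such relation in degrees $r\le g/3$ (Lemma~\ref{lem:stable}), and the Faber--Zagier relations supply one in degree $d=\lfloor g/3\rfloor+1$ for every $g$. So $d$ is the first degree in which this mechanism can act, and the conjecture follows once one number is shown to be nonzero. In the other direction, the principal stratum is a finite cover of the complement of a divisor in the projectivized Hodge bundle. One expects that in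 low degrees the removal of this divisor imposes the relations $\kappa_j=p_j\eta^j$ and nothing else, so that $\eta^{d-1}$ survives. This is what Section~\ref{sec:sharp} proves.

\subsection{The smallest cases}\label{sub:small}

In genus $2$ the relation is $\kappa_1=0$. Since $p_1=\sum_i(m_i-m_i^{-1})>0$, we get $\eta=0$. In genus $3$ and $5$ we have $d=2$, and the relation is $5\kappa_1^2-72\kappa_2=0$ (Example~\ref{ex:low}). It pulls back to $(5p_1^2-72p_2)\eta^2=0$. Now $p_2\ge p_1$, and because $m_i\ge2$ and $\sum_i(m_i-1)=2g-2$,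
\[
p_1=\sum_i(m_i-1)\Big(1+\frac1{m_i}\Big)\le\frac32(2g-2)\le12 .
\]
Hence $5p_1^2\le60p_1<72p_2$, and $\eta^2=0$. In genus $4$ the relation is $3\kappa_1^2-32\kappa_2=0$; here $p_1\le9$, so $3p_1^2\le27p_1<32p_2$ and again $\eta^2=0$.

Two features of this computation persist in all genera. The sign of the number is the sign of the term that is linear in the $\kappa$ classes, and the margin is modest, because $p_1$ grows linearly with $g$. For large $g$ the number is an alternating sum in which the linear term does not dominate term by term, and the cancellation has to be controlled.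

\subsection{Outline}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:general} to the sign of a coefficient of an explicit power series (Proposition~\ref{prop:sign}). Section~\ref{sec:riccati} derives the needed information on that series from two Riccati equations, and Section~\ref{sec:smalld} settles $d\le5$ by hand. For $d\ge6$ we use that the Faber--Zagier series are the asymptotic expansions of the Airy function and its derivative: Section~\ref{sec:airy} turns the coefficient into an integral and splits it, by Jensen's inequality, into a main term and an error. Section~\ref{sec:mainterm} bounds the main term, and Sections~\ref{sec:bounds} and~\ref{sec:error} bound the error. Section~\ref{sec:sharp} uses nothing from the analytic part except Theorem~\ref{thm:main}.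

In numerical estimates every decimal is rounded in the safe direction, or else the margin of the inequality drawn from it exceeds the rounding error.

\section{From a Faber--Zagier relation to a numerical statement}\label{sec:reduction}

Fix the situation of Theorem~\ref{thm:general} and put
\[
m_i=1+\frac{\mu_i}k,\qquad \eta=\frac{c_1(N)}k,\qquad D=2g-2=\sum_i(m_i-1),\qquad M=\sum_im_i=D+n .
\]
The hypothesis $\mu_i\ge k$ says $m_i\ge2$. It gives $n\le D$, hence $M\le2D$.

\begin{lemma}\label{lem:kappa}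
We have $\psi_i=\eta/m_i$, and $\kappa_j=p_j\eta^j$ for all $j\ge0$, where $p_j=\sum_i(m_i-m_i^{-j})$.
\end{lemma}

\begin{proof}
Let $K=c_1(\omega_\pi)$, so that $kK=k\,\pi^*\eta+\sum_i\mu_iZ_i$. The sections are disjoint, and $\sigma_i^*Z_i=-\psi_i$ because the normal bundle of $Z_i$ is the tangent line of the fiber. Applying $\sigma_i^*$ gives $k\psi_i=k\eta-\mu_i\psi_i$, which is the first claim. Let $K_{\log}=K+\sum_iZ_i=\pi^*\eta+\sum_im_iZ_i$. Then $K_{\log}Z_i=0$, since $\sigma_i^*K_{\log}=\psi_i-\psi_i$. Therefore $K_{\log}^2=\pi^*\eta\cdot K_{\log}$, so $K_{\log}^{j+1}=\pi^*\eta^j\cdot K_{\log}$, and all mixed terms vanish in $K^{j+1}=(K_{\log}-\sum_iZ_i)^{j+1}=K_{\log}^{j+1}+\sum_i(-Z_i)^{j+1}$. Finally $\pi_*K_{\log}=2g-2+n=M$ and $\pi_*(-Z_i)^{j+1}=-\psi_i^j$, so $\kappa_j=M\eta^j-\sum_i\psi_i^j=p_j\eta^j$.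
\end{proof}

We recall the relations. Let
\[
a_i=\frac{(6i)!}{(3i)!\,(2i)!},\qquad \mathsf A(t)=\sum_{i\ge0}a_it^i,\qquad \mathsf B(t)=\sum_{i\ge0}a_i\,\frac{6i+1}{6i-1}\,t^i .
\]
Take a variable $q_j$ for each positive integer $j\not\equiv2\pmod3$. For a partition $\sigma$ with parts of this kind, let $q^\sigma$ be the product of the $q_j$ over the parts and $|\sigma|$ the sum of the parts. Define numbers $c_r(\sigma)$ by
\[
\log\big((1+tq_3+t^2q_6+\cdots)\mathsf A+(q_1+tq_4+t^2q_7+\cdots)\mathsf B\big)=\sum_{r\ge0,\ \sigma}c_r(\sigma)\,t^rq^\sigma .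
\]

\begin{theorem}[Faber--Zagier relations \cite{PP}]\label{thm:FZ}
If $g-1+|\sigma|<3r$ and $g\equiv r+|\sigma|+1\pmod2$, then the coefficient of $t^rq^\sigma$ in $\exp\big(-\sum_{s,\sigma'}c_s(\sigma')\kappa_st^sq^{\sigma'}\big)$, with $\kappa_0=2g-2$, vanishes in $A^r(\mathfrak M_g)$.
\end{theorem}

From now on $d=\lfloor g/3\rfloor+1$. The parity condition dictates the choice of $\sigma$ in degree $r=d$. The following three cases cover all $g\ge2$.
\begin{center}
\begin{tabular}{c|c|c|c|c}
case & $g$ & $D$ & range & $\sigma$\\ \hline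
I & $3d-1$ & $6d-4$ & $d\ge1$ & $\emptyset$\\
II & $3d-3$ & $6d-8$ & $d\ge2$ & $\emptyset$\\
III & $3d-2$ & $6d-6$ & $d\ge2$ & $(1)$
\end{tabular}
\end{center}
The quantity $g-1+|\sigma|$ equals $3d-2$, $3d-4$, $3d-2$, which is less than $3d$; and $g\equiv d+1$, $d+1$, $d\pmod 2$, as required. For these $\sigma$ only the first two terms of the logarithm matter: modulo $q_1^2$ and the other $q_j$ it equals $\log\mathsf A-q_1\mathsf U$, where
\[
\mathsf U=-\mathsf B/\mathsf A=1-144t-\cdots .
\]
Substituting $\kappa_r=p_r\eta^r$ replaces a series $\sum_r f_r\kappa_rt^r$ by $Mf(\eta t)-\sum_if(\eta t/m_i)$, where $f=\sum_rf_rt^r$. So put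
\[
F(t)=\exp\Big(-\sum_rc_r(\emptyset)p_rt^r\Big)=\prod_i\mathsf A(t/m_i)\,\mathsf A(t)^{-m_i}.
\]
The $\kappa$ classes of $\pi$ are pulled back along the classifying map $\mathcal S\to\mathfrak M_g$, and Theorem~\ref{thm:FZ} gives
\begin{equation}\label{eq:rel}
[t^d]F\cdot\eta^d=0\quad(\text{I, II}),\qquad\qquad \Big(Ms_0-\sum_is_i\Big)\eta^d=0\quad(\text{III}),
\end{equation}
where $[t^d]$ denotes the coefficient of $t^d$, $s_0=[t^d]\,\mathsf U(t)F(t)$, and $s_i=[t^d]\,\mathsf U(t/m_i)F(t)$.

\begin{example}\label{ex:low}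
We have $a_1=60$ and $a_2=27720$, so $\log\mathsf A=60t+25920t^2+\cdots$, $\mathsf B=-1+84t+32760t^2+\cdots$, and $\mathsf U=1-144t-51840t^2-\cdots$. For $\sigma=\emptyset$ the relation of degree $1$ is $-60\kappa_1=0$ ($g=2$), and that of degree $2$ is $1800\kappa_1^2-25920\kappa_2=360(5\kappa_1^2-72\kappa_2)=0$ ($g=3,5$). For $g=4$, $\sigma=(1)$, we take the coefficient of $t^2$ in
\[
(6-144\kappa_1t-51840\kappa_2t^2)\big(1-60\kappa_1t+(1800\kappa_1^2-25920\kappa_2)t^2\big),
\]
which is $19440\kappa_1^2-207360\kappa_2=6480(3\kappa_1^2-32\kappa_2)$.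
\end{example}

In case III the number in \eqref{eq:rel} is a difference, and we expect $s_0$ and the $s_i$ to have the same sign. A differential identity removes $s_0$. Canceling factorials gives
\begin{equation}\label{eq:rec}
a_i=\frac{12(6i-1)(6i-5)}{i}\,a_{i-1},
\end{equation}
so the coefficient of $t^i$ in $\mathsf A+\mathsf B$ is $\frac{12i}{6i-1}a_i=144\,(6(i-1)+1)\,a_{i-1}$. With the Euler operator $\vartheta=t\frac d{dt}$ this says $\mathsf A+\mathsf B=144t\mathsf A+864t\,\vartheta\mathsf A$, that is,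
\begin{equation}\label{eq:U}
\mathsf U=1-144t-864\,t\,\ell(t),\qquad \ell=\vartheta\mathsf A/\mathsf A .
\end{equation}

\begin{lemma}\label{lem:caseIII}
In case \textup{III} we have $Ms_0-\sum_is_i=\sum_i(m_i-1)s_i$.
\end{lemma}

\begin{proof}
We have $\vartheta F/F=\sum_i\big(\ell(t/m_i)-m_i\ell(t)\big)$. By \eqref{eq:U}, $864t\,\ell(t/m)=m-144t-m\mathsf U(t/m)$ and $864t\,m\ell(t)=m-144mt-m\mathsf U(t)$. Subtracting and summing over $i$,
\[
864\,t\,\vartheta F-144DtF=\sum_im_i\big(\mathsf U(t)-\mathsf U(t/m_i)\big)F .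
\]
The coefficient of $t^d$ on the left is $144\,(6(d-1)-D)\,[t^{d-1}]F$, which vanishes because $D=6d-6$. Hence $Ms_0=\sum_im_is_i$.
\end{proof}

The geometry has now done its work. What remains is a statement about real numbers.

\begin{proposition}\label{prop:sign}
Let $(d,D)$ be as in case \textup{I}, \textup{II} or \textup{III}, and let $m_1,\dots,m_n\ge2$ be real numbers with $\sum_i(m_i-1)=D$. In cases \textup{I} and \textup{II}, $[t^d]F<0$. In case \textup{III}, $[t^d]\,\mathsf U(t/m)F(t)<0$ for each $m\in\{m_1,\dots,m_n\}$.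
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general}, assuming Proposition~\ref{prop:sign}]
In cases I and II the number in \eqref{eq:rel} is negative. In case III it is $\sum_i(m_i-1)s_i$ by Lemma~\ref{lem:caseIII}, a sum of negative terms. So $\eta^d=0$ and $c_1(N)^d=k^d\eta^d=0$.
\end{proof}

\section{Two Riccati equations}\label{sec:riccati}

The natural variable is $\tau=864t$. Define $C_r$ and $\delta_r$ ($r\ge1$) by
\[
\log\mathsf A=\sum_rC_r\tau^r,\qquad -\log\mathsf U=\sum_r\delta_r\tau^r .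
\]
Since $\mathsf A$ satisfies a linear equation of second order, its logarithmic derivative satisfies a Riccati equation, and this gives recursions with a definite sign. In the next proof $v=1/\tau$, a prime denotes $d/dv$, and $\vartheta=-v\,\frac d{dv}$; all series are formal series in $v^{-1}$.

\begin{lemma}\label{lem:riccati}
\begin{enumerate}
\item[(a)] The numbers $e_r=rC_r$ satisfy $e_1=\frac5{72}$ and $2e_{r+1}=(r+1)e_r+\sum_{i+j=r}e_ie_j$. In particular $C_r>0$ and $C_{r+1}\ge\frac r2C_r$. Equivalently, $b_r=2\pi\,2^rC_r/\Gamma(r)$ is nondecreasing; and $b_1=\frac{5\pi}{18}$.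
\item[(b)] We have $\delta_r>0$, $\delta_1=\frac16$, and $\delta_{r+1}\le\frac r2\delta_r$. Hence $\varpi_r=\delta_r/C_r$ is nonincreasing, and $0<\varpi_r\le\varpi_1=2.4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The recursion \eqref{eq:rec} says $\vartheta\mathsf A=12t(6\vartheta+5)(6\vartheta+1)\mathsf A=\tau\big(\frac12\vartheta^2+\frac12\vartheta+\frac5{72}\big)\mathsf A$. Let $h=-(\log\mathsf A)'=\sum_re_rv^{-r-1}$. Then $\vartheta\mathsf A=vh\mathsf A$ and $\vartheta^2\mathsf A=-v(vh\mathsf A)'=-v(h+vh'-vh^2)\mathsf A$. Substituting, $vh=-\frac12vh'+\frac12vh^2+\frac5{72v}$, that is,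
\begin{equation}\label{eq:ric1}
h'+2h-h^2=\frac5{36v^2}.
\end{equation}
The coefficients of $v^{-2}$ and $v^{-r-2}$ give the stated recursion. Dropping its last sum gives $2(r+1)C_{r+1}\ge(r+1)rC_r$, and $b_{r+1}/b_r=2C_{r+1}/(rC_r)$.

(b) By \eqref{eq:U}, $\mathsf U=1-\frac1{6v}-h$. As $\frac1{6v}+h$ has positive coefficients, so does $\mathsf L=-\log\mathsf U=\sum_r\delta_rv^{-r}$. By \eqref{eq:ric1},
\[
\mathsf U'=\frac1{6v^2}-h'=\frac1{36v^2}+1-(1-h)^2=\frac1{36v^2}+1-\Big(\mathsf U+\frac1{6v}\Big)^2=1-\mathsf U^2-\frac{\mathsf U}{3v}.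
\]
Dividing by $-\mathsf U$ gives $\mathsf L'+2\sinh\mathsf L=\frac1{3v}$. The coefficient of $v^{-1}$ gives $2\delta_1=\frac13$. The coefficient of $v^{-r-1}$ gives $-r\delta_r+2\delta_{r+1}+(\text{a nonnegative term from }\mathsf L^3,\mathsf L^5,\dots)=0$. Together with (a) this shows $\varpi_{r+1}\le\varpi_r$, and $\varpi_1=\frac16\cdot\frac{72}5$.
\end{proof}

Part (b) lets us treat the factor $\mathsf U(t/m)$ as a small change of the numbers $p_r$. Put
\[
P_r=p_r\quad(\text{I, II}),\qquad P_r=p_r+\varpi_rm^{-r}\quad(\text{III}),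
\]
where in case III $m$ is the chosen one of the $m_i$. The series of Proposition~\ref{prop:sign} is $\exp(-\sum_rC_rP_r\tau^r)$ in all three cases, so we must prove
\begin{equation}\label{eq:goal}
[\tau^d]\exp\Big(-\sum_{r\ge1}C_rP_r\tau^r\Big)<0 .
\end{equation}
For $d\le5$, and for the main term when $d\ge6$, the $m_i$ enter only through the following bounds; the upper bounds rest on $m_i\ge2$.

\begin{lemma}\label{lem:P}
Let $d\ge2$, $\alpha_r=P_r/P_1$, and $\epsilon_r=2.4\cdot2^{-r}/(6d-6)$.
\begin{enumerate}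
\item[(a)] The sequence $p_r$ is nondecreasing, and $D\le p_1\le\frac32D$. Moreover $P_1\le9d-6$ in all cases, and $P_1\le p_1+1.2\le9d-7.8$ in case \textup{III}.
\item[(b)] $\alpha_r\le\frac23(2-2^{-r})<\frac43$; thus $\alpha_2\le\frac76$, $\alpha_3\le\frac54$, $\alpha_4\le\frac{31}{24}$.
\item[(c)] Let $s>r$. Then $P_s\ge P_r$ in cases \textup{I} and \textup{II}, and $P_s\ge P_r-2.4\cdot2^{-r}$ in case \textup{III}. In all cases $\alpha_s\ge\alpha_r-\epsilon_r$.
\end{enumerate}
\end{lemma}

\begin{proof}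
(a) Use $m-m^{-1}=(m-1)(1+\frac1m)$ with $1\le1+\frac1m\le\frac32$, and $\varpi_1m^{-1}\le1.2$. The values of $\frac32D$ are $9d-6$, $9d-12$, $9d-9$.

(b) The ratio
\[
\frac{m-m^{-r}}{m-m^{-1}}=1+\frac{m^{-1}+\dots+m^{-(r-1)}}{m+1}
\]
is nonincreasing in $m$, so for $m\ge2$ it is at most its value $\frac23(2-2^{-r})\ge1$ at $m=2$. Sum over $i$, and in case III add $\varpi_rm^{-r}\le\varpi_1m^{-1}$.

(c) In case III, $P_s\ge p_s\ge p_r=P_r-\varpi_rm^{-r}$, and $P_1\ge D=6d-6$.
\end{proof}

\section{The cases $d\le5$}\label{sec:smalld}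

For $d=1$ the coefficient in \eqref{eq:goal} is $-\frac5{72}p_1<0$. Let $2\le d\le5$. Write $2^rC_r=\frac5{36}\beta_r$. The recursion of Lemma~\ref{lem:riccati}(a) gives $e_2=e_1$, $e_3=\frac{221}{144}e_1$, $e_4=\frac{113}{36}e_1$, $e_5=\frac{82825}{10368}e_1$, and hence
\[
\beta_1=\beta_2=1,\qquad\beta_3=\tfrac{221}{108}\approx2.0463,\qquad\beta_4=\tfrac{113}{18}\approx6.27778,\qquad\beta_5=\tfrac{16565}{648}\approx25.56327 .
\]
Put $a=\frac5{36}P_1$, so $0<a\le\frac{15d-10}{12}$, and $x=\tau/2$. The series in \eqref{eq:goal} is $\exp(-a\sum_r\beta_r\alpha_rx^r)$ with $\alpha_1=1$, and expanding the exponential shows that its coefficient of $x^d$ is $-a\Lambda_d$, where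
\begin{align*}
\Lambda_2&=\alpha_2-\tfrac a2,\qquad\qquad\Lambda_3=\beta_3\alpha_3-a\alpha_2+\tfrac{a^2}6,\\
\Lambda_4&=\beta_4\alpha_4-a\big(\beta_3\alpha_3+\tfrac{\alpha_2^2}2\big)+\tfrac{a^2\alpha_2}2-\tfrac{a^3}{24},\\
\Lambda_5&=\beta_5\alpha_5-a(\beta_4\alpha_4+\beta_3\alpha_2\alpha_3)+\tfrac{a^2}2(\beta_3\alpha_3+\alpha_2^2)-\tfrac{a^3\alpha_2}6+\tfrac{a^4}{120}.
\end{align*}
We must show $\Lambda_d>0$. The method is the same each time: replace $\alpha_d$ by $\alpha_{d-1}-\epsilon_{d-1}$, bound the remaining $\alpha_r$ above or below according to the sign of their coefficients, and check that the resulting polynomial in $a$ decreases to a positive value.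

\emph{The case $d=2$.} In cases I and II, $a\le\frac53$ and $\alpha_2\ge1$, so $\Lambda_2\ge\frac16$. In case III, $P_1\le10.2$, so $a\le1.417$, while $\alpha_2\ge1-\epsilon_1=0.8$; thus $\Lambda_2>0.09$.

\emph{The case $d=3$.} Here $\epsilon_1=0.1$, $\epsilon_2=0.05$, and $\beta_3\epsilon_2<0.103$, so $\Lambda_3\ge\alpha_2(\beta_3-a)+\frac{a^2}6-0.103$. If $a\le\beta_3$, use $\alpha_2\ge0.9$. The resulting bound has derivative $-0.9+\frac a3<0$, and at $a=\beta_3$ it equals $\beta_3^2/6-0.103>0.59$. If $a>\beta_3$, use $\alpha_2\le\frac76$ and $7\beta_3>14.324$ to get $\Lambda_3\ge\frac16\big((a-3.5)^2+14.324-12.25\big)-0.103>0.24$.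

\emph{The case $d=4$.} Here $a\le\frac{25}6$, $\epsilon_1=\frac1{15}$, $\epsilon_3=\frac1{60}$, and $\beta_4\epsilon_3<0.105$. So $\alpha_r\ge\frac{14}{15}$ for all $r$, and
\[
\Lambda_4\ge(\beta_4-\beta_3a)\alpha_3-0.105+\tfrac a2\,\alpha_2(a-\alpha_2)-\tfrac{a^3}{24}.
\]
Suppose $a\ge\beta_4/\beta_3\approx3.068$. Use $\alpha_3\le\frac54$. The product $\alpha_2(a-\alpha_2)$ increases with $\alpha_2$, as $\alpha_2\le\frac76<\frac a2$, so we may put $\alpha_2=\frac{14}{15}$:
\[
\Lambda_4\ge7.742-2.9935a+0.46666a^2-0.041667a^3 .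
\]
The derivative is a quadratic with negative leading term and discriminant less than $0.872-1.496<0$, so the bound decreases; at $a=\frac{25}6$ it exceeds $0.35$. Suppose $a<\beta_4/\beta_3$. Use $\alpha_3\ge\frac{14}{15}$. The product $\alpha_2(a-\alpha_2)$ is concave in $\alpha_2$, so it is smallest at $\alpha_2=\frac{14}{15}$ or $\frac76$, and $\Lambda_4$ is at least the smaller of
\[
5.754-2.3455a+0.46666a^2-0.04167a^3,\qquad 5.754-2.5905a+0.58333a^2-0.04167a^3 .
\]
The derivative of the first has discriminant less than $0.872-1.172<0$. The derivative of the second increases on $[0,3.6]$ and is less than $-0.01$ at $3.6$. So both decrease on $[0,3.07]$, and at $3.07$ they exceed $1.7$.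

\emph{The case $d=5$.} Here $a\le\frac{65}{12}$, $\epsilon_1=0.05$, $\epsilon_2=0.025$, $\epsilon_4=\frac1{160}$, and $\beta_5\epsilon_4<0.16$. So $\alpha_r\ge0.95$ for all $r$, and
\begin{equation}\label{eq:L5}
\Lambda_5\ge\alpha_4(\beta_5-\beta_4a)-0.16+\beta_3\alpha_3\,a\big(\tfrac a2-\alpha_2\big)+\tfrac{a^2\alpha_2^2}2-\tfrac{a^3\alpha_2}6+\tfrac{a^4}{120}.
\end{equation}
If $a\ge\frac73$, then $\frac a2-\alpha_2\ge0$, and $\alpha_3\ge\alpha_2-0.025$ shows that the third, fourth and fifth terms of \eqref{eq:L5} add up to at least $\Xi(\alpha_2)-0.025\,\beta_3a(\frac a2-0.95)$, where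
\[
\Xi(\alpha_2)=\alpha_2\,a^2\big(\tfrac{\beta_3}2-\tfrac a6\big)+\alpha_2^2\,a\big(\tfrac a2-\beta_3\big).
\]
We call the subtracted term the loss; it increases with $a$.

Suppose $a\ge\beta_5/\beta_4\approx4.072$. Use $\alpha_4\le\frac{31}{24}$. The loss is at most its value at $\frac{65}{12}$, which is less than $0.488$. The function $a^2(\frac{\beta_3}2-\frac a6)$ first increases and then decreases, and it exceeds $3$ at both ends of $[4.072,\frac{65}{12}]$; the function $a(\frac a2-\beta_3)$ increases there and exceeds $-0.05$. Hence $\Xi'>3-\frac73\cdot0.05>0$ on $[0.95,\frac76]$, and with $\Xi(\alpha_2)\ge\Xi(0.95)$ we get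
\[
\Lambda_5\ge32.37-9.956a+1.4232a^2-0.15834a^3+0.008333a^4 .
\]
The second derivative has discriminant less than $0.903-1.138<0$, so it is positive, and the first derivative is less than $-3$ at $\frac{65}{12}$. The bound therefore decreases up to $\frac{65}{12}$, where it exceeds $2.1$.

Suppose $\frac73\le a<\beta_5/\beta_4<4.0721$. Use $\alpha_4\ge0.95$. The loss is less than $0.23$, and $\Xi$ is concave because $a<2\beta_3$. Evaluating $\Xi$ at $0.95$ and $\frac76$, we find that $\Lambda_5$ is at least the smaller of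
\[
23.89-7.811a+1.4232a^2-0.15834a^3+\tfrac{a^4}{120},\qquad23.89-8.750a+1.8742a^2-0.19445a^3+\tfrac{a^4}{120}.
\]
Both are convex (the discriminants of the second derivatives are less than $0.903-1.138$ and $1.362-1.499$), and their derivatives at $4.0721$ are about $-1.8$ and $-0.9$. So both decrease up to $4.0721$, where they exceed $7$ and $8$.

Suppose $a<\frac73$. Then $\alpha_3(\frac a2-\alpha_2)\ge\alpha_3(\frac a2-\frac76)\ge\frac54(\frac a2-\frac76)$. With $\alpha_4\ge0.95$ and $\alpha_2\le\frac76$, and dropping the fourth and sixth terms of \eqref{eq:L5},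
\[
\Lambda_5\ge24.12-8.9485a+1.2789a^2-0.19445a^3 .
\]
The derivative is less than $-8.9485+2.5578\cdot\frac73<0$, and the value at $\frac73$ exceeds $7$.

This proves \eqref{eq:goal} for $d\le5$.

\section{The coefficient as an Airy integral}\label{sec:airy}

To see what happens for large $d$, consider heuristically the terms of \eqref{eq:goal} with one large index and $j$ indices equal to $1$. They are $-C_{d-j}P_{d-j}\,(-C_1P_1)^j/j!$. We shall see that $b_r\to1$, so $C_{d-j}/C_d\approx(2/d)^j$. If $P_1$ were bounded, the term $j=0$ would dominate. But $P_1$ lies between $6d-8$ and $9d-6$, so $2C_1P_1/d$ has order $1$, and these terms add up to about $-C_dP_d\exp(-2C_1P_1/d)$. The sign is the one we want, but it emerges from cancellation in an alternating sum. We need a formula in which the exponential is not expanded.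

The series $\mathsf A$ diverges, but it is the asymptotic expansion of a function that is analytic in a cut plane, and the coefficients of such an expansion are moments of the jump across the cut.

\begin{lemma}\label{lem:cauchy}
Let $r\ge1$. Let $\Phi$ be analytic on $\mathbb C\setminus[0,\infty)$, real on $(-\infty,0)$, and continuous up to both sides of $(0,\infty)$, with boundary value $\Phi_+$ from above. Suppose $\Phi=\sum_{j=0}^r\Phi_j\tau^j+O(|\tau|^{r+1})$ as $\tau\to0$ with $\Phi_j\in\mathbb R$, and $\Phi=O(|\tau|^{r-\epsilon})$ as $\tau\to\infty$ for some $\epsilon>0$, both uniformly up to the cut. Then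
\[
\Phi_r=\frac1\pi\int_0^\infty v^{r-1}\,\mathrm{Im}\,\Phi_+(1/v)\,dv ,
\]
and the integral converges absolutely.
\end{lemma}

\begin{proof}
Apply Cauchy's theorem to $\Phi(\tau)\tau^{-r-1}$ on the annulus $\rho_0<|\tau|<\rho_1$ slit along the positive axis. By the reflection principle the lower boundary value is $\overline{\Phi_+}$, so $2i\int_{\rho_0}^{\rho_1}\mathrm{Im}\,\Phi_+\,\tau^{-r-1}d\tau$ equals the integral over the small circle minus the integral over the large circle, both counterclockwise. The small circle gives $2\pi i\Phi_r+O(\rho_0)$ and the large one $O(\rho_1^{-\epsilon})$. The integrand on the cut is $O(1)$ at $0$, because the $\Phi_j$ are real, and $O(\tau^{-1-\epsilon})$ at $\infty$. Let $\rho_0\to0$, $\rho_1\to\infty$, and put $\tau=1/v$.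
\end{proof}

\subsection{Airy functions}

The Airy functions $\mathrm{Ai}$ and $\mathrm{Bi}$ are entire solutions of $f''=xf$, real on the real axis and positive on $[0,\infty)$, with $\mathrm{Ai}(0)/\mathrm{Bi}(0)=1/\sqrt3$ and Wronskian $\mathrm{Ai}\,\mathrm{Bi}'-\mathrm{Ai}'\mathrm{Bi}=1/\pi$. All zeros of $\mathrm{Ai}$ and $\mathrm{Ai}'$ lie on $(-\infty,0)$, and $\mathrm{Ai}'<0$ on $[0,\infty)$. We use three formulas. By \cite[9.7.5--9.7.6]{DLMF}, as $x\to\infty$ uniformly in $|\arg x|\le\frac{2\pi}3$, with $w=\frac23x^{3/2}$,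
\begin{equation}\label{eq:asym}
\mathrm{Ai}(x)\sim\frac{e^{-w}}{2\sqrt\pi\,x^{1/4}}\sum_{j\ge0}\mathsf u_j\Big(\frac{-1}w\Big)^j,\qquad\mathrm{Ai}'(x)\sim-\frac{x^{1/4}e^{-w}}{2\sqrt\pi}\sum_{j\ge0}\mathsf v_j\Big(\frac{-1}w\Big)^j,
\end{equation}
where $\mathsf u_0=1$, $\mathsf u_j=\frac{(6j-5)(6j-1)}{72j}\mathsf u_{j-1}$, and $\mathsf v_j=\frac{6j+1}{1-6j}\mathsf u_j$. By \cite[9.2.11]{DLMF} and \cite[9.11.4]{DLMF},
\begin{gather}
\mathrm{Ai}(ye^{2\pi i/3})=\tfrac12e^{-i\pi/6}\big(\mathrm{Bi}(y)+i\,\mathrm{Ai}(y)\big),\label{eq:conn}\\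
Q(y):=\mathrm{Ai}(y)^2+\mathrm{Bi}(y)^2=\pi^{-3/2}\int_0^\infty e^{ys-s^3/12}s^{-1/2}\,ds .\label{eq:Q}
\end{gather}
By \eqref{eq:Q}, $Q'>0$, and $L=\frac12\log Q$ is convex by H\"older's inequality.

Comparing with \eqref{eq:rec}, $\mathsf u_j=a_j/864^j$. So for $\tau=-1/w$ the two series in \eqref{eq:asym} are $\mathsf A$ and $-\mathsf B$. For $|\arg w|<\frac{3\pi}2$ let $x=(3w/2)^{2/3}$, so that $|\arg x|<\pi$, and define
\[
\mathcal A(w)=2\sqrt\pi\,x^{1/4}e^w\mathrm{Ai}(x),\qquad\mathcal U(w)=-\frac{\mathrm{Ai}'(x)}{\sqrt x\,\mathrm{Ai}(x)} .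
\]
Then $\mathcal A\sim\mathsf A$ and $\mathcal U\sim\mathsf U$ as $w\to\infty$, uniformly in $|\arg w|\le\pi$. Both functions have no zeros in the sector and are positive for $w>0$, so they have analytic logarithms that are real for $w>0$. Since $\mathcal A,\mathcal U\to1$ uniformly, these logarithms agree with the principal ones for large $|w|$, and
\begin{equation}\label{eq:logasym}
\log\mathcal A(w)\sim\sum_rC_r\tau^r,\qquad\log\mathcal U(w)\sim-\sum_r\delta_r\tau^r\qquad(w\to\infty,\ |\arg w|\le\pi).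
\end{equation}
As $w\to0$, because $\mathrm{Ai}(0)$ and $\mathrm{Ai}'(0)$ are nonzero,
\begin{equation}\label{eq:zero}
\log\mathcal A(w)=\tfrac16\log w+O(1),\qquad\log\mathcal U(w)=-\tfrac13\log w+O(1).
\end{equation}

\subsection{Values on the cut}

For $v>0$ let $y=y(v)=(3v/2)^{2/3}$; we use $v$ and $y$ as two coordinates of the same point. At $w=ve^{i\pi}$ we have $x=ye^{2\pi i/3}$, $x^{1/4}=y^{1/4}e^{i\pi/6}$, $\sqrt x=\sqrt y\,e^{i\pi/3}$. From \eqref{eq:conn} and its derivative in $y$,
\[
\mathcal A(ve^{i\pi})=\sqrt\pi\,y^{1/4}e^{-v}(\mathrm{Bi}+i\mathrm{Ai})=\sqrt{u}\,e^{i\varphi},\qquad\mathcal U(ve^{i\pi})=\frac{\mathrm{Bi}'+i\mathrm{Ai}'}{\sqrt y\,(\mathrm{Bi}+i\mathrm{Ai})}=T-iS,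
\]
where the Airy functions are evaluated at $y$ and, by the Wronskian identity,
\begin{equation}\label{eq:cut}
u(v)=\pi\sqrt y\,e^{-2v}Q(y),\quad\varphi(v)=\arctan\frac{\mathrm{Ai}(y)}{\mathrm{Bi}(y)},\quad T(v)=\frac{L'(y)}{\sqrt y},\quad S(v)=\frac1{\pi\sqrt y\,Q(y)}=\frac{e^{-2v}}{u(v)} .
\end{equation}
The Wronskian also gives $d\varphi/dy=-1/(\pi Q)$, and $dv/dy=\sqrt y$, so $d\varphi/dv=-S$. Thus $\varphi$ decreases from $\varphi(0^+)=\frac\pi6$. As $v\to\infty$, $\mathcal A\to1$ gives $u\to1$ and $\varphi\to0$, so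
\begin{equation}\label{eq:phi}
0<\varphi(v)=\int_v^\infty\frac{e^{-2s}}{u(s)}\,ds\le\frac\pi6 .
\end{equation}
Since $T>0$ and $S>0$, the angle $\chi=\arctan(S/T)$ lies in $(0,\frac\pi2)$, and $\chi\to0$ because $\mathcal U\to1$. The imaginary parts of $\log\mathcal A$ and $\log\mathcal U$ at $ve^{i\pi}$ are $\varphi$ and $-\chi$ exactly: the differences are continuous in $v$, lie in $2\pi\mathbb Z$, and tend to $0$.

We pass to the variable $\tau$ by $w=e^{i\pi}/\tau$, $0\le\arg\tau\le2\pi$. Then $|\arg w|\le\pi$, the half-line $\tau<0$ corresponds to $w>0$, and the upper side of the cut at $\tau=1/v$ corresponds to $w=ve^{i\pi}$. The simplest application of Lemma~\ref{lem:cauchy} completes Lemma~\ref{lem:riccati}(a).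

\begin{lemma}\label{lem:b}
For all $r\ge1$ we have $\frac{5\pi}{18}\le b_r\le1$.
\end{lemma}

\begin{proof}
By \eqref{eq:logasym} and \eqref{eq:zero}, Lemma~\ref{lem:cauchy} applies to $\log\mathcal A$ and gives $\pi C_r=\int_0^\infty v^{r-1}\varphi\,dv$. Also $\int_0^\infty v^{r-1}\frac12e^{-2v}dv=\frac12\Gamma(r)2^{-r}$, and $b_r=\pi C_r/(\frac12\Gamma(r)2^{-r})$. Given $\epsilon>0$, by \eqref{eq:phi} and $u\to1$ there is $v_0$ with $|\varphi-\frac12e^{-2v}|\le\frac\epsilon2e^{-2v}$ for $v\ge v_0$. Hence $|b_r-1|\le\epsilon+(\frac\pi3+1)(2v_0)^r/r!$, and $b_r\to1$. The sequence is nondecreasing.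
\end{proof}

\subsection{The integral and Jensen's inequality}

Let $\mathcal H(\tau)=\exp\sum_i\big(\log\mathcal A(m_iw)-m_i\log\mathcal A(w)\big)$, multiplied by $\mathcal U(mw)$ in case III. Replacing $w$ by $mw$ replaces $\tau$ by $\tau/m$, so $\log\mathcal H\sim-\sum_rC_rP_r\tau^r$ as $\tau\to0$. On the upper side of the cut $\log\mathcal H_+(1/v)=X(v)-i\Theta(v)$, where, with
\[
X_0=\tfrac12\sum_i\big(\log u(m_iv)-m_i\log u(v)\big),\qquad\Theta_0=\sum_i\big(m_i\varphi(v)-\varphi(m_iv)\big),
\]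
we have $X=X_0$, $\Theta=\Theta_0$ in cases I and II, and $X=X_0+\log|\mathcal U(mve^{i\pi})|$, $\Theta=\Theta_0+\chi(mv)$ in case III. Since $\varphi$ is positive and decreasing, $\Theta\ge D\varphi>0$.

By \eqref{eq:zero}, as $\tau\to\infty$ we have $\log\mathcal H=O(\log|\tau|)$, and $|\mathcal H|=O(|\tau|^{D/6})$ in cases I and II, $|\mathcal H|=O(|\tau|^{D/6+1/3})$ in case III. The exponents are $d-\frac23$, $d-\frac43$, $d-\frac23$, all less than $d$. This is where the relation between $D$ and $d$ enters the integral representation. Lemma~\ref{lem:cauchy} with $r=d$ applies to $\log\mathcal H$, $(\log\mathcal H)^2$ and $\mathcal H$, whose imaginary parts on the cut are $-\Theta$, $-2X\Theta$ and $-e^X\sin\Theta$. We obtain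
\begin{gather}
\int_0^\infty v^{d-1}\Theta\,dv=\pi C_dP_d,\qquad\int_0^\infty v^{d-1}X\Theta\,dv=-\frac\pi2\sum_{i+j=d}C_iC_jP_iP_j,\label{eq:moments}\\
I:=\int_0^\infty v^{d-1}e^X\sin\Theta\,dv=-\pi\,[\tau^d]\exp\Big(-\sum_rC_rP_r\tau^r\Big).\label{eq:I}
\end{gather}
So \eqref{eq:goal} is the inequality $I>0$. For large $v$ the phase $\Theta$ is small, of order $De^{-2v}$, and the integrand is close to $v^{d-1}e^X\Theta>0$. For small $v$ the sine oscillates and $e^X$ is large, but the factor $v^{d-1}$ is small. We therefore replace $\sin\Theta$ by $\Theta$. The function $v^{d-1}\Theta$ is the density of a positive measure whose mass and whose mean of $X$ are known exactly from \eqref{eq:moments}, and Jensen's inequality (the mean of $e^X$ is at least $e$ to the mean of $X$) gives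
\begin{equation}\label{eq:jensen}
I\ge\pi C_dP_d\,e^{-\xi}-\Delta,\qquad\xi=\frac{\sum_{i+j=d}C_iC_jP_iP_j}{2C_dP_d},\qquad\Delta=\int_0^\infty v^{d-1}e^X(\Theta-\sin\Theta)\,dv .
\end{equation}
The first term is the rigorous form of the heuristic value found at the start of this section. From now on $d\ge6$.

\section{The main term}\label{sec:mainterm}

\begin{proposition}\label{prop:main}
Let $d\ge6$ and $G_d=\frac{5\pi}{288}(9d-6)\,\Gamma(d)\,2^{-d}$. Then $\pi C_dP_d\,e^{-\xi}\ge G_d$. Moreover $G_6>4.90$ and $G_{d+1}\ge3G_d$.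
\end{proposition}

\begin{proof}
Put $\epsilon=0$ in cases I and II and $\epsilon=\epsilon_3=0.3/(6d-6)$ in case III. Consider a term of $\xi$ with indices $i\le j=d-i$. Then $j\ge3$, so Lemma~\ref{lem:P}(c) and $P_d\ge D$ give $P_j\le(1+\epsilon)P_d$. For $i=1$ use $C_1=\frac5{72}$ and $C_{d-1}/C_d\le\frac2{d-1}$; this term occurs twice. For $i\ge2$ use $P_i\le\frac43P_1$, the bound $C_i\le\Gamma(i)2^{-i}/(2\pi)$ from $b_i\le1$, and $C_{d-i}/C_d\le2^i\Gamma(d-i)/\Gamma(d)$ from $b_{d-i}\le b_d$. The resulting bound is symmetric in $i$ and $d-i$, so $\xi\le\gamma_d(1+\epsilon)P_1$ with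
\[
\gamma_d=\frac5{36(d-1)}+\frac1{3\pi}\sum_{i=2}^{d-2}\frac{\Gamma(i)\Gamma(d-i)}{\Gamma(d)}=\frac5{36(d-1)}+\frac1{3\pi(d-1)}\sum_{l=1}^{d-3}\binom{d-2}l^{-1}.
\]
In the last sum the two outer terms equal $\frac1{d-2}$ and each of the other $d-5$ terms is at most $\binom{d-2}2^{-1}$, so the sum is at most $\frac2{d-2}+\frac{2(d-5)}{(d-2)(d-3)}=\frac{4(d-4)}{(d-2)(d-3)}$. Hence
\[
\gamma_d(9d-6)\le\frac{9d-6}{d-1}\Big(\frac5{36}+\frac4{3\pi}\cdot\frac{d-4}{(d-2)(d-3)}\Big).
\]
The first factor is $9+\frac3{d-1}$. With $z=d-3\ge3$, the last fraction is $\frac{z-1}{z(z+1)}$, whose derivative has the sign of $-z^2+2z+1<0$. So the right side is largest at $d=6$, where it is $\frac43+\frac{6.4}{3\pi}\le2.0124$.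

Put $s=(1+\epsilon)P_1/(9d-6)$, so that $\xi\le2.0124s$. In case III, $\epsilon P_1\le0.3\,\big(\frac32+\frac{1.2}{6d-6}\big)\le0.462$. With Lemma~\ref{lem:P}(a) this gives $s\le1$ in all cases. We bound $p_1e^{-\xi}$ from below; the worst case is $s=1$.

In cases I and II, $p_1=s(9d-6)$ and $s\ge\frac{6d-8}{9d-6}\ge\frac{28}{48}$. The function $se^{-2.0124s}$ decreases for $s\ge\frac12$, so $p_1e^{-\xi}\ge(9d-6)e^{-2.0124}\ge0.133\,(9d-6)$.

In case III, $s\ge\frac{6d-6}{9d-6}\ge\frac{30}{48}$, and $p_1\ge P_1-1.2\ge s(9d-6)-0.462-1.2\ge(9d-6)(s-\frac{1.67}{48})$. The function $(s-\frac{1.67}{48})e^{-2.0124s}$ decreases for $s\ge0.54$, and its value at $s=1$ is at least $0.129$.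

So $P_de^{-\xi}\ge p_1e^{-\xi}\ge\frac18(9d-6)$ in all cases, while $\pi C_d=\frac12b_d\Gamma(d)2^{-d}\ge\frac{5\pi}{36}\Gamma(d)2^{-d}$. Finally $G_6=\frac{5\pi}6\cdot\frac{120}{64}>4.90$ and $G_{d+1}/G_d\ge\frac d2$.
\end{proof}

\section{Bounds on the cut}\label{sec:bounds}

To bound $\Delta$ we need explicit bounds for $u$ and $|\mathcal U|$ on the whole half-line. They follow from a few tabulated values and three tools: the convexity of $L$, an integral formula for $u$, and a Riccati equation for $L'$. The values are from \cite[Table 10.11]{AS}.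
\begin{center}
\begin{tabular}{c|cccc}
$y$ & $\mathrm{Ai}$ & $\mathrm{Ai}'$ & $\mathrm{Bi}$ & $\mathrm{Bi}'$\\ \hline
$0$ & $0.35502805$ & $-0.25881940$ & $0.61492663$ & $0.44828836$\\
$1/2$ & $0.23169361$ & $-0.22491053$ & $0.85427704$ & $0.54457256$\\
$1$ & $0.13529242$ & $-0.15914744$ & $1.20742359$ & $0.93243593$\\
$3/2$ & $0.07174950$ & & $1.87894150$ & \\
$2$ & $0.03492413$ & & $3.29809500$ &
\end{tabular}
\end{center}
With $L'=(\mathrm{Ai}\,\mathrm{Ai}'+\mathrm{Bi}\,\mathrm{Bi}')/Q$ they give $\pi Q(0)\approx1.58393$ and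
\begin{center}
\begin{tabular}{c|ccc}
$y$ & $Q$ & $\log Q$ & $L'$\\ \hline
$0$ & $0.504180$ & $-0.68482$ & $0.36451$\\
$1/2$ & $0.783471$ & $-0.244021$ & $0.527276$\\
$1$ & $1.476176$ & $0.389455$ & $0.74809$
\end{tabular}
\end{center}

In \eqref{eq:Q} substitute $s=2\sqrt y\,z$. Then $ys-\frac{s^3}{12}-2v=-v(z^3-3z+2)=-v(z-1)^2(z+2)$, so
\begin{equation}\label{eq:J}
u(v)=\sqrt{3v/\pi}\,J(v),\qquad J(v)=\int_0^\infty e^{-v(z-1)^2(z+2)}z^{-1/2}\,dz,
\end{equation}
and $J$ is decreasing. Next, $f=\mathrm{Bi}+i\mathrm{Ai}=e^{L+i\varphi}$ solves $f''=yf$, that is, $(\log f)''+((\log f)')^2=y$. The real part, with $d\varphi/dy=-1/(\pi Q)$, is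
\begin{equation}\label{eq:ric3}
L''=y+(\pi Q)^{-2}-L'^2 ,
\end{equation}
primes now denoting $d/dy$. We use it through a barrier principle: if a differentiable function is negative at $y_0$ and has negative derivative at each of its zeros in $(y_0,\infty)$, then it is negative on $[y_0,\infty)$, since at a first zero the derivative would be nonnegative. Finally, by \eqref{eq:cut},
\[
\log u=\varrho(y)+\log Q(y),\qquad\varrho(y)=\log\pi+\tfrac12\log y-\tfrac43y^{3/2},
\]
the sum of a concave and a convex function. Replacing $\log Q$ by a tangent gives a concave lower bound, and replacing it by a chord gives a concave upper bound.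

\begin{lemma}\label{lem:u}
\begin{enumerate}
\item[(a)] For $y\ge1$, $u$ is decreasing and $1<u\le1.2225$. Moreover $u\ge1.174$ for $1\le y\le\frac32$ and $u\ge1.112$ for $\frac32\le y\le2$.
\item[(b)] $u\ge1.513\sqrt y$ for $0<y\le0.4$; $u\ge0.9997$ for $0.4\le y\le0.5$; $u\ge1.0862$ for $0.5\le y\le1$.
\item[(c)] $u\le\frac54$ everywhere.
\end{enumerate}
In particular $u\ge1$ for $y\ge\frac12$.
\end{lemma}

\begin{proof}
(a) We have $\frac12(\log u)'=L'-\zeta$ with $\zeta=\sqrt y-\frac1{4y}$. At $y=1$, $L'<0.75=\zeta$. At a zero of $L'-\zeta$, \eqref{eq:ric3} gives $L''=\frac1{2\sqrt y}-\frac1{16y^2}+(\pi Q)^{-2}$, while $\zeta'=\frac1{2\sqrt y}+\frac1{4y^2}$; so $(L'-\zeta)'=(\pi Q)^{-2}-\frac5{16y^2}$. This is negative as soon as $\pi Q>1.79y$. But $\pi Q(1)>4.6$, and $(\log Q)'\ge2L'(1)>1.49>(\log y)'$ for $y\ge1$, so $\pi Q\ge4.6y$. By the barrier principle $u$ is decreasing for $y\ge1$, and its limit is $1$. By \eqref{eq:cut} and the table, $u\approx1.2224$, $1.1745$, $1.1128$ at $y=1,\frac32,2$.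

(b) The tangent at $\frac12$ gives $\log u\ge f_1(y)=\varrho(y)+\log Q(\frac12)+2L'(\frac12)(y-\frac12)$. We have $f_1(0.4)\approx-0.00020>-0.0003$, $f_1(\frac12)\approx0.08273>0.0827$, $f_1(1)>0.094$. A concave function is smallest at an endpoint, and $e^{-0.0003}\ge0.9997$, $e^{0.0827}\ge1.0862$. The tangent at $0$ gives $u\ge\pi Q(0)\sqrt y\,\exp(2L'(0)y-\frac43y^{3/2})$. The exponent is concave, vanishes at $0$, and exceeds $-0.0458$ at $0.4$; and $\pi Q(0)e^{-0.0458}\ge1.513$.

(c) For $y\ge1$ use (a). On $[\frac12,1]$ the chord of $\log Q$ has slope at most $1.26696$, so $\log u\le f_2(y)=\varrho(y)+\log Q(\frac12)+1.26696(y-\frac12)$. This is concave with $f_2(0.85)<0.2181$ and $0<f_2'(0.85)<0.0114$, so $f_2\le0.2181+0.0114\cdot0.15<0.2199<\log\frac54$ on $[\frac12,1]$. On $(0,\frac12]$ the chord over $[0,\frac12]$ has slope about $0.8816$, and the upper bound it gives has derivative at least $\frac1{2y}-2\sqrt y+0.88\ge1-1.4143+0.88>0$. So this bound increases to its value at $\frac12$,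 which is $\log u=f_1(\frac12)<0.083$.
\end{proof}

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(a)] $T<1$ for $y\ge\frac14$, and $T\ge0.52$ for $y\ge\frac12$.
\item[(b)] Let $m\ge2$, $v>0$, $y=y(v)$. Then $|\mathcal U(mve^{i\pi})|$ is at most $1.02/\sqrt y$ for $y\le0.4$, at most $1.123$ for $0.4\le y\le0.5$, at most $1.074$ for $0.5\le y\le1$, and at most $1.0025$ for $y\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $[0,\frac14]$, since $Q$ and $L'$ increase, \eqref{eq:ric3} gives $L''\le\frac14+(\pi Q(0))^{-2}-L'(0)^2<0.516$, so $L'(\frac14)<0.4936<\sqrt{1/4}$. At a zero of $L'-\sqrt y$ the derivative is $(\pi Q)^{-2}-\frac1{2\sqrt y}$. It is negative: by convexity and $e^z\ge1+z\ge2\sqrt z$,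
\[
(\pi Q)^2\ge(\pi Q(0))^2e^{4L'(0)y}\ge2.5\,e^{1.45y}\ge5\sqrt{1.45y}>2\sqrt y .
\]
So $L'<\sqrt y$ for $y\ge\frac14$. On $[\frac12,1]$, $T\ge L'\ge L'(\frac12)>0.52$. For $y\ge1$ apply the barrier principle to $0.7\sqrt y-L'$: it is negative at $1$, and at a zero its derivative is at most $\frac{0.35}{\sqrt y}-0.51y<0$.

(b) First consider $\mathcal U$ at a point with coordinate $y_1$. By \eqref{eq:cut}, $|\mathcal U|^2y_1=L'(y_1)^2+(\pi Q(y_1))^{-2}$. For $y_1\le\frac14$ this is at most $0.25+0.3987$, so $|\mathcal U|\le0.806/\sqrt{y_1}$. For $y_1\ge\frac14$ we have $T<1$ and $S\le2/(\pi Q(0))\le1.263$, so $|\mathcal U|\le1.611$. Now take $y_1=y(mv)=m^{2/3}y\ge2^{2/3}y$. Let $y\le0.4$. If $y_1\le\frac14$, then $|\mathcal U|\le0.806\cdot2^{-1/3}/\sqrt y\le0.64/\sqrt y$; otherwise $|\mathcal U|\le1.611\le1.02/\sqrt{0.4}$. Let $y\ge0.4$. Then $y_1\ge\frac12$, so $T(mv)<1$, $u(mv)\ge1$, and $S(mv)\le e^{-2mv}\le e^{-4v}$. Thus $|\mathcal U|^2\le1+e^{-8v}$, and $v\ge0.1686$, $0.2357$, $\frac23$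 on the three remaining ranges.
\end{proof}

The next lemma removes the $m_i$; each part uses $m_i\ge2$. Put $D^*=6d-4$, the largest of the three values of $D$.

\begin{lemma}\label{lem:XT}
\begin{enumerate}
\item[(a)] For all $v$, $e^{X_0}\le(\sqrt2/u)^{D/2}$ and $e^{X_0}\le(\frac54u^{-2})^{D/2}$. For $y\ge1$, $e^{X_0}\le u^{-D/2}$. Here $u=u(v)$.
\item[(b)] For all $v$, $\Theta\le\frac\pi3D^*$. For $y\ge\frac12$, $\Theta\le D^*e^{-2v}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $e^{2X_0}=\prod_iu(m_iv)u^{-m_i}$, so it suffices to bound $u(mv)u^{-m}$ by the $(m-1)$-st power of $\sqrt2/u$, $\frac54u^{-2}$, $1/u$. By \eqref{eq:J}, $u(mv)\le\sqrt m\,u$, and $m\le2^{m-1}$ for real $m\ge2$ (equality at $2$, and the right side has derivative at least $2\log2>1$). By Lemma~\ref{lem:u}(c), $u(mv)u^{-m}\le\frac54u^{-m}$, and $\frac54u^{-m}\le(\frac54u^{-2})^{m-1}$ is equivalent to $u^{m-2}\le(\frac54)^{m-2}$. By Lemma~\ref{lem:u}(a), $u(mv)\le u$ for $y\ge1$.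

(b) We have $\Theta_0\le M\varphi\le2D\varphi\le\frac\pi3D$. For $y\ge\frac12$, \eqref{eq:phi} and $u\ge1$ give $\varphi\le\frac12e^{-2v}$, so $\Theta_0\le De^{-2v}$. In case III, $D=D^*-2$ leaves room for $\chi(mv)$: always $\chi\le\frac\pi2<\frac{2\pi}3$, and for $y\ge\frac12$, $\chi(mv)\le S(mv)/T(mv)\le e^{-4v}/0.52\le2e^{-2v}$.
\end{proof}

\section{The error term}\label{sec:error}

\begin{proposition}\label{prop:error}
For $d\ge6$ we have $\Delta<G_d$.
\end{proposition}

\begin{proof}
We cut the half-line at $y=0.4,\ 0.5,\ 1,\ \frac32,\ 2$, that is, at $v_1\le0.16866$, $v_2\le0.2358$, $v_3=\frac23$, $v_4=\sqrt{3/2}\le1.2248$, $v_5=\frac43\sqrt2\le1.8857$. We use $0\le\Theta-\sin\Theta\le\min(\Theta+1,\Theta^3/6)$, the first bound where $\Theta$ may be large and the second where it is small. Put $\Omega=\frac\pi3D^*+1$ and $c_0=0.545$, and recall that $D/2=3d-2,\ 3d-4,\ 3d-3$ in cases I, II, III. The bounds for the two factors of the integrand are as follows.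
\begin{center}
\begin{tabular}{c|c|c|c}
region & range of $y$ & bound for $e^X$ & bound for $\Theta-\sin\Theta$\\ \hline
1 & $(0,0.4]$ & $1.091\,(c_0/v)^{d-2/3}$ & $\Omega$\\
2 & $[0.4,0.5]$ & $1.251^{3d-2}$ & $\Omega$\\
3 & $[0.5,1]$ & $1.02\cdot1.06^{3d-2}$ & $D^*e^{-2v}+1$\\
4 & $[1,1.5]$ & $1.02\cdot1.174^{-(3d-4)}$ & $D^*e^{-2v}+1$\\
5 & $[1.5,2]$ & $1.02\cdot1.112^{-(3d-4)}$ & $\frac16D^{*3}e^{-6v}$\\
6 & $[2,\infty)$ & $1.02$ & $\frac16D^{*3}e^{-6v}$
\end{tabular}
\end{center}
The last column is Lemma~\ref{lem:XT}(b). We justify the third column by Lemmas~\ref{lem:u}, \ref{lem:U}(b) and~\ref{lem:XT}(a). In region 1, $\sqrt y=(1.5v)^{1/3}$ and $(\sqrt2/1.513)^3/1.5\le c_0$, so $e^{X_0}\le(c_0/v)^{D/6}$. In case I the exponent is $d-\frac23$; in case II it is smaller, and $c_0/v>1$; in case III,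
\[
e^X\le(c_0/v)^{d-1}\cdot1.02\,(1.5v)^{-1/3}=1.02\,(1.5c_0)^{-1/3}(c_0/v)^{d-2/3}\le1.091\,(c_0/v)^{d-2/3}.
\]
In regions 2 and 3 use the second bound for $e^{X_0}$, with $1.25/0.9997^2\le1.251$ and $1.25/1.0862^2\le1.06$. In case III the exponent is $3d-3$, and the spare factor absorbs $|\mathcal U|$, because $1.123\le1.251$ and $1.074\le1.02\cdot1.06$. In regions 4, 5, 6 use the third bound, $D/2\ge3d-4$, and $|\mathcal U|\le1.0025$.

Let $E_j(d)$, $3\le j\le6$, be the integral over region $j$ of $v^{d-1}$ times the two tabulated bounds. In regions 1 and 2 we simplify: since $\int_0^{v_1}v^{-1/3}dv=\frac32v_1^{2/3}\le0.458$ and $1.091\cdot0.458\le\frac12$, the contributions are at most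
\[
E_1(d)=\tfrac12c_0^{d-2/3}\,\Omega,\qquad E_2(d)=1.251^{3d-2}\,\frac{0.2358^d}d\,\Omega .
\]
Then $\Delta\le E_1+\dots+E_6$.

\emph{Values at $d=6$.} Here $D^*=32$, $\Omega\le34.52$, and $\frac16D^{*3}\le5461.4$. Let $\Pi_n(z)=e^{-z}\sum_{j\le n}z^j/j!$. Integration by parts gives $\int_{v_0}^\infty v^ne^{-cv}dv=n!\,c^{-n-1}\Pi_n(cv_0)$. We need
\begin{gather*}
0.00473\le\tfrac{15}8\big(1-\Pi_5(\tfrac43)\big)\le0.004736,\qquad\tfrac{15}8\big(1-\Pi_5(\sqrt6)\big)\le0.07263,\\
\Pi_5(3\sqrt6)\le0.25844,\qquad0.03106\le\Pi_5(8\sqrt2)\le0.03107,\qquad\Pi_6(8\sqrt2)\le0.06662 .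
\end{gather*}
The first two expressions are $\int_0^{v_3}v^5e^{-2v}dv$ and $\int_0^{v_4}v^5e^{-2v}dv$. Also $\int_0^{v_3}v^5dv\le0.01464$ and $\int_{v_3}^{v_4}v^5dv\le0.5479$. Therefore
\begin{align*}
E_1(6)&\le\tfrac12\cdot0.03928\cdot34.52\le0.679,\\
E_2(6)&\le36.0\cdot2.866\cdot10^{-5}\cdot34.52\le0.037,\\
E_3(6)&\le1.02\cdot2.541\cdot(32\cdot0.004736+0.01464)\le1.02\cdot2.541\cdot0.1662\le0.431,\\
E_4(6)&\le1.02\cdot0.1059\cdot\big(32\,(0.07263-0.00473)+0.5479\big)\le1.02\cdot0.1059\cdot2.721\le0.294,\\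
E_5(6)&\le1.02\cdot0.2263\cdot5461.4\cdot\tfrac{120}{6^6}\,(0.25844-0.03106)\le1.02\cdot0.2263\cdot3.195\le0.738,\\
E_6(6)&\le1.02\cdot5461.4\cdot\tfrac{120}{6^6}\cdot0.03107\le0.446 .
\end{align*}
In particular $E_1(6)+\dots+E_5(6)\le2.18$.

\emph{Growth in $d$ on the bounded regions.} When $d\ge6$ is replaced by $d+1$, $D^*$ and $D^*e^{-2v}+1$ grow by a factor at most $\frac{38}{32}$, so $\Omega$ grows by a factor less than $1.19$, and $v^{d-1}$ grows by at most the right endpoint of the region. So $E_1,\dots,E_5$ grow by factors at most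
\[
0.545\cdot1.19,\quad1.251^3\cdot0.2358\cdot1.19,\quad1.06^3\cdot\tfrac23\cdot\tfrac{38}{32},\quad\frac{1.2248}{1.174^3}\cdot\tfrac{38}{32},\quad\frac{1.8857}{1.112^3}\cdot\big(\tfrac{38}{32}\big)^3 .
\]
The first four are less than $1$ and the last is about $2.297$, so all are at most $2.3$, while $G_d$ grows by a factor at least $3$.

\emph{The unbounded region.} For $d=7$, $D^*=38$ and $E_6(7)\le1.02\cdot9145.4\cdot\frac{720}{6^7}\cdot0.06662\le1.60$, while $G_7\ge14.7$. For $d\ge8$ extend the integral to $(0,\infty)$: $E_6\le1.02\cdot\frac16D^{*3}\Gamma(d)6^{-d}$, and since $\frac{5\pi}{288}\ge0.0545$,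
\[
\frac{E_6(d)}{G_d}\le\frac{1.02\cdot\frac16(6d-4)^3\,3^{-d}}{0.0545\,(9d-6)} .
\]
The right side decreases in $d$, because $\big(\frac{6d+2}{6d-4}\big)^3<3$, and it is at most $0.62$ at $d=8$.

Altogether
\[
\frac\Delta{G_d}\le\frac{2.18}{4.90}\Big(\frac{2.3}3\Big)^{d-6}+\frac{E_6(d)}{G_d}\le\begin{cases}0.445+0.092&d=6,\\0.342+0.11&d=7,\\0.262+0.62&d\ge8,\end{cases}
\]
and each sum is less than $1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sign}]
The statement is \eqref{eq:goal}. For $d\le5$ it was proved in Section~\ref{sec:smalld}. For $d\ge6$, \eqref{eq:jensen} and Propositions~\ref{prop:main} and~\ref{prop:error} give $I\ge G_d-\Delta>0$, and \eqref{eq:I} gives the claim.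
\end{proof}

This completes the proofs of Theorems~\ref{thm:general} and~\ref{thm:main}.

\section{The principal stratum}\label{sec:sharp}

Let $d_0=\lfloor g/3\rfloor$. By Theorem~\ref{thm:main}, Theorem~\ref{thm:sharp} says that $\eta^{d_0}\ne0$ on $P(1^{2g-2})$. For $g=2$ we have $d_0=0$ and there is nothing to prove. Let $g\ge3$.

\subsection{The discriminant in the Hodge bundle}

Let $\mathcal E$ be the Hodge bundle on $\mathfrak M_g$, with fiber $H^0(C,K_C)$, let $\lambda=c_1(\mathcal E)$, let $\mathcal X=\mathbb P\mathcal E$ be the bundle of lines in $\mathcal E$, and let $\eta=c_1(\mathcal O(-1))$ on $\mathcal X$. Let $V\subset\mathcal X$ be the open locus of differentials with simple zeros and $\mathcal D=\mathcal X\setminus V$ the discriminant. Forgetting the order of the zeros makes $P(1^{2g-2})\to V$ a finite \'etale cover with group $S_{2g-2}$. The class $\eta$ pulls back to $\eta$, since $\pi_*\mathcal L\subset\mathcal E$ is the tautological line. Pullback is injective with rational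 coefficients, because pushforward after pullback is multiplication by the degree. So we must show $\eta^{d_0}\ne0$ on $V$.

The discriminant is singular, and we study it through the space
\[
Y=\{(C,z,[\omega]):\mathrm{ord}_z\,\omega\ge2\}\subset\mathcal X\times_{\mathfrak M_g}\mathfrak M_{g,1},\qquad\nu:Y\to\mathcal X .
\]
The map $\nu$ is proper with finite fibers, hence finite, and its image is $\mathcal D$. Let $p:\mathcal X\times_{\mathfrak M_g}\mathfrak M_{g,1}\to\mathcal X$ be the pulled-back universal curve and $K=c_1(\omega_p)$. The bundle $J^1(\omega_p)$ of first-order jets has fiber $H^0(C,K_C\otimes\mathcal O/\mathfrak m_z^2)$ and is an extension of $\omega_p$ by $\omega_p^{\otimes2}$. The jet of the tautological differential is a section of $J^1(\omega_p)\otimes\mathcal O(1)$ that vanishes exactly on $Y$, and $c_2$ of this bundle is $(K-\eta)(2K-\eta)$. When $Y$ has codimension $2$, this is the class of the zero scheme, and pushing forward its product with $K^a$ gives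
\begin{equation}\label{eq:rho}
\rho_a=p_*\big(K^a(2K^2-3\eta K+\eta^2)\big)=2\kappa_{a+1}-3\eta\kappa_a+\eta^2\kappa_{a-1}\qquad(a\ge0),
\end{equation}
with $\kappa_0=2g-2$ and $\kappa_{-1}=0$. By Riemann--Roch, $h^0(K_C-2z)=g-3+h^0(2z)$, and $h^0(2z)=1$ unless $C$ is hyperelliptic and $z$ is a Weierstrass point, in which case $h^0(2z)=2$.

\subsection{Stable cohomology}

Let $\Gamma_{g,r}$ be the mapping class group of a surface of genus $g$ with $r$ boundary components. By \cite{Boldsen} and \cite{RW}, see also the survey \cite{Wahl}, for $r\ge1$ the map $H_i(\Gamma_{g,r})\to H_i(\Gamma_{g,r+1})$ is an isomorphism for $i\le\frac{2g}3$, and $H_i(\Gamma_{g,r+1})\to H_i(\Gamma_{g+1,r})$ is surjective for $i\le\frac{2g+1}3$ and an isomorphism for $i\le\frac{2g-2}3$. By the theorem of Madsen and Weiss, the stable rational cohomology is $\mathbb Q[\kappa_1,\kappa_2,\dots]$, with $\kappa_j$ in degree $2j$.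

\begin{lemma}\label{lem:stable}
\begin{enumerate}
\item[(a)] The map $\mathbb Q[\kappa_1,\kappa_2,\dots]\to H^*(\mathfrak M_g)$ is injective in cohomological degrees $\le\frac{2g}3$.
\item[(b)] For even $i\le\frac{2g-2}3$, the space $H^i(\mathfrak M_{g,1})$ is spanned by monomials in $K=\psi$ and the $\kappa_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
The composite $H_i(\Gamma_{g,1})\to H_i(\Gamma_{g,2})\to H_i(\Gamma_{g+1,1})$ is surjective for $i\le\frac{2g}3$ and bijective for $i\le\frac{2g-2}3$, and these ranges grow with $g$. Iterating and dualizing, $\mathbb Q[\kappa_1,\kappa_2,\dots]\to H^*(\Gamma_{g,1})$ is injective in degrees $\le\frac{2g}3$ and bijective in degrees $\le\frac{2g-2}3$. This map factors through $H^*(\mathfrak M_g)$, which gives (a). For (b), let $\Gamma_g^1$ be the mapping class group with one marked point, so that $H^*(\Gamma_g^1)=H^*(\mathfrak M_{g,1})$. The circle bundle $B\Gamma_{g,1}\to B\Gamma_g^1$ has Euler class $\pm\psi$, and its Gysin sequence is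
\[
H^{i-2}(\mathfrak M_{g,1})\xrightarrow{\ \pm\psi\ }H^i(\mathfrak M_{g,1})\longrightarrow H^i(\Gamma_{g,1}).
\]
A class in the middle agrees in $H^i(\Gamma_{g,1})$ with a polynomial in the $\kappa_j$; the difference is a multiple of $\psi$; and we induct on $i$.
\end{proof}

\subsection{Genus $3$}

Here $d_0=1$, and the whole argument is visible in the Chow group of divisors. The ambient space of $Y$ has dimension $6+2+1=9$, so every component of $Y$, the zero locus of a section of a bundle of rank $2$, has dimension at least $7$. Over the complement of the hyperelliptic Weierstrass points in $\mathfrak M_{3,1}$, $Y$ is a $\mathbb P^{g-3}$-bundle, irreducible of dimension $4g-5=7$. The rest of $Y$ has dimension $(2g-1)+(g-2)=6$ and so contains no component. Thus $Y$ is irreducible of codimension $2$, and $\mathcal D$ is an irreducible divisor whose class is a nonzero multiple of $\rho_0=2\kappa_1-12\eta=24\lambda-12\eta$, by the standard relation $\kappa_1=12\lambda$. The kernel of $A^1(\mathcal X)\to A^1(V)$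 is spanned by $[\mathcal D]$, so it is $\mathbb Q\,(2\lambda-\eta)$. Now $A^1(\mathcal X)=A^1(\mathfrak M_3)\oplus\mathbb Q\eta$, and $\lambda\ne0$ in $A^1(\mathfrak M_3)$ by a theorem of Harer; this is also the case $g=3$ of Lemma~\ref{lem:stable}(a). So $\eta$ is not in the kernel.

\subsection{Genus at least $4$: passing to cohomology}

In higher degree the kernel of restriction to $V$ in the Chow ring is still $\nu_*A_*(Y)$, but we need generators for the source, and Lemma~\ref{lem:stable} provides them in cohomology only. We also want $Y$ to be smooth. So let $\mathfrak M_g^\circ$ be the complement of the hyperelliptic locus, and let a superscript $\circ$ denote restriction to it. On $\mathfrak M_{g,1}^\circ$ the jet map from $\mathcal E$ to the bundle of first-order jets is surjective, because $h^0(K_C-2z)=g-2$. Hence the zero scheme $Y^\circ$ is the projectivization of the kernel: a smooth, reduced $\mathbb P^{g-3}$-bundle over $\mathfrak M_{g,1}^\circ$, with $\nu_*(K^a)=\rho_a$. By restriction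 and the cycle class map, it suffices to show $\eta^{d_0}\ne0$ in $H^{2d_0}(V^\circ)$.

All these stacks are quotients of quasi-projective varieties by a finite group $G$, obtained by adding a level structure, and their rational cohomology is the $G$-invariant part. We recall the facts from mixed Hodge theory that we need. For a variety $Z$, the groups $H^i(Z)$ and $H^i_c(Z)$ carry functorial mixed Hodge structures with increasing weight filtration $W$; morphisms $f$ are strict, that is, $W_j\cap\mathrm{im}f=f(W_j)$, and the functors $\mathrm{Gr}^W_j$ are exact. The group $H^i_c(Z)$, and $H^i(Z)$ for proper $Z$, has weights $\le i$. Borel--Moore homology $H_i^{BM}(Z)$ is the dual of $H^i_c(Z)$; it has weights $\ge-i$, vanishes for $i>2\dim Z$, and is isomorphic to $H^{2\dim Z-i}(Z)$ if $Z$ is smooth. For $Z$ closed in a smooth $\mathcal Y$ of dimension $n_0$ there is an exact sequence of mixed Hodge structures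
\begin{equation}\label{eq:loc}
H^{BM}_{2n_0-j}(Z)(-n_0)\to H^j(\mathcal Y)\to H^j(\mathcal Y\setminus Z)\to H^{BM}_{2n_0-j-1}(Z)(-n_0),
\end{equation}
where the Tate twist $(-n_0)$ raises weights by $2n_0$. The class of an algebraic cycle of codimension $j$ lies in $W_{2j}H^{2j}$.

Let $\mathrm{Pol}=\mathbb Q[\kappa_1,\kappa_2,\dots][\eta]$, graded by $\deg\kappa_j=j$ and $\deg\eta=1$.

\begin{lemma}\label{lem:injspan}
Let $g\ge4$. The map $\mathrm{Pol}_{d_0}\to H^{2d_0}(\mathcal X^\circ)$ is injective, and $H^{2d_0-2}(Y^\circ)$ is spanned by monomials in $K$, $\eta$ and the $\kappa_j$.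
\end{lemma}

\begin{proof}
The hyperelliptic locus and its preimage in $\mathfrak M_{g,1}$ have codimension $g-2$. By \eqref{eq:loc}, $H^i(\mathfrak M_g)\to H^i(\mathfrak M_g^\circ)$ is injective for $i<2g-4$, and $H^i(\mathfrak M_{g,1})\to H^i(\mathfrak M_{g,1}^\circ)$ is surjective for $i\le2g-6$. For $g\ge4$ we have $\frac{2g}3<2g-4$ and $\frac{2g}3-2\le2g-6$. (The first inequality fails for $g=3$, which is why that case was treated apart.) So Lemma~\ref{lem:stable}(a) holds on $\mathfrak M_g^\circ$ in degrees $\le2d_0$, and Lemma~\ref{lem:stable}(b) holds on $\mathfrak M_{g,1}^\circ$ in even degrees $\le2d_0-2$. By the projective bundle formula, $H^*(\mathcal X^\circ)$ is free over $H^*(\mathfrak M_g^\circ)$ with basis $1,\eta,\dots,\eta^{g-1}$, and $d_0\le g-1$; and $H^*(Y^\circ)$ is generated over $H^*(\mathfrak M_{g,1}^\circ)$ by powers of $\eta$.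
\end{proof}

By \eqref{eq:loc}, a class that dies on $V^\circ$ comes from the Borel--Moore homology of $\mathcal D^\circ$. We need it to come from $Y^\circ$, and this holds for classes of the lowest weight.

\begin{lemma}\label{lem:kernel}
If $\alpha\in W_{2d_0}H^{2d_0}(\mathcal X^\circ)$ restricts to $0$ on $V^\circ$, then $\alpha\in\nu_*H^{2d_0-2}(Y^\circ)$.
\end{lemma}

\begin{proof}
It suffices to prove this for the level covers: a preimage of the invariant class $\alpha$ can be averaged over $G$. So let all spaces be quasi-projective varieties, $Z=\mathcal D^\circ$, $n_0=\dim\mathcal X^\circ$, $i=2n_0-2d_0$. By \eqref{eq:loc} and strictness, $\alpha$ comes from $W_{-i}H_i^{BM}(Z)$, which is the dual of $\mathrm{Gr}^W_iH^i_c(Z)$. Since $Y^\circ$ is smooth of dimension $n_0-1$, we have $H_i^{BM}(Y^\circ)\cong H^{2d_0-2}(Y^\circ)$. It remains to show that $W_{-i}H_i^{BM}(Y^\circ)\to W_{-i}H_i^{BM}(Z)$ is onto, or dually that $\mathrm{Gr}^W_iH^i_c(Z)\to\mathrm{Gr}^W_iH^i_c(Y^\circ)$ is injective.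

Choose a compactification $\bar Z$ in which $Z$ is dense and, by resolution of singularities, a smooth compactification $\bar Y$ of $Y^\circ$ with a morphism $\bar\nu:\bar Y\to\bar Z$ extending $\nu$. As $Y^\circ\to Z$ is proper, $Y^\circ$ is closed and dense in $\bar\nu^{-1}(Z)$, hence equal to it; and $\bar\nu$ is surjective, since its image is closed and contains $Z$. Therefore the composite $H^i_c(Z)\to H^i(\bar Z)\to H^i(\bar Y)$ equals $H^i_c(Z)\to H^i_c(Y^\circ)\to H^i(\bar Y)$, and it is enough to show that it is injective on $\mathrm{Gr}^W_i$. The sequence $H^{i-1}(\bar Z\setminus Z)\to H^i_c(Z)\to H^i(\bar Z)$ is exact and its first term has weights $\le i-1$, so $\mathrm{Gr}^W_iH^i_c(Z)\to\mathrm{Gr}^W_iH^i(\bar Z)$ is injective. For a surjection $\bar Y\to\bar Z$ of proper varieties with $\bar Y$ smooth, $\mathrm{Gr}^W_iH^i(\bar Z)\to H^i(\bar Y)$ is injective by \cite[8.2.5]{Deligne}.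
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp} for $g\ge4$]
Suppose $\eta^{d_0}=0$ in $H^{2d_0}(V^\circ)$. The class $\eta^{d_0}$ on $\mathcal X^\circ$ is algebraic, so by Lemmas~\ref{lem:kernel} and~\ref{lem:injspan} it is a linear combination of classes $\nu_*(K^a\eta^b\kappa^J)$, where $\kappa^J$ is a monomial in the $\kappa_j$. By the projection formula these equal $\rho_a\eta^b\kappa^J$. Let $\mathcal I\subset\mathrm{Pol}$ be the ideal generated by the polynomials $\rho_a$ of \eqref{eq:rho}, which are homogeneous of degree $a+1$. By the injectivity in Lemma~\ref{lem:injspan}, $\eta^{d_0}\in\mathcal I$ as a polynomial. Now let $k_j=(2g-2)(2-2^{-j})$, which is the number $p_j$ of the principal stratum; note $k_0=2g-2$ and $k_{-1}=0$. For $a\ge0$,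
\[
2k_{a+1}-3k_a+k_{a-1}=(2g-2)\big((4-6+2)-2^{-a}(1-3+2)\big)=0 .
\]
So the ring homomorphism $\mathrm{Pol}\to\mathbb Q[\eta]$ with $\kappa_j\mapsto k_j\eta^j$ and $\eta\mapsto\eta$ kills $\mathcal I$. It sends $\eta^{d_0}$ to $\eta^{d_0}\ne0$, a contradiction. Hence $\eta^{d_0}\ne0$ on $P(1^{2g-2})$, and $e(1^{2g-2})=\lfloor g/3\rfloor+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS} Abramowitz and Stegun, Table 10.11.

\bibitem{Boldsen} Boldsen, Math. Z. 270 (2012).

\bibitem{CAAG} \emph{CAAG Seminar Notes, Spring 2025}, \texttt{https://github.com/eruditeandroid/CAAGnotes}.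

\bibitem{Deligne} Deligne, \emph{Hodge III}.

\bibitem{DLMF} Digital Library of Mathematical Functions (DLMF).

\bibitem{PP} Pandharipande and Pixton, \emph{Relations in the tautological ring of the moduli space of curves}.

\bibitem{RW} Randal-Williams, J. Eur. Math. Soc. 18 (2016).

\bibitem{Wahl} Wahl, survey in the \emph{Handbook of Moduli} III.

\end{thebibliography}
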